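\title{Uniform approximation by functions continuous near the points of continuity}

\begin{abstract}
Let $U\subset\mathbb C$ be open and let $f$ be a bounded Borel function on $\mathbb C$ that is analytic on $U$. We prove that $f$ is a uniform limit on $\mathbb C$ of bounded Borel functions, each analytic on $U$ and continuous on an open set that contains every point of continuity of $f$. The proof cuts $f$ into small pieces and replaces each piece by a better one with the same first two Laurent coefficients at infinity. The replacement rests on the semiadditivity of analytic capacity and of continuous analytic capacity, and on an outer regularity property of analytic capacity for $\sigma$-compact sets. An example shows that continuity cannot be weakened to small oscillation.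
\end{abstract}

\section{The problem and the result}\label{sec:intro}

For a bounded function $h$ on $\mathbb C$ let $\|h\|=\sup_{z\in\mathbb C}|h(z)|$. The following statement is posed as a conjecture in \cite{problem}.

\begin{quote}
\emph{Let $U$ be a bounded open subset of $\mathbb C$ and $E$ a bounded set. Let $f$ be a bounded Borel function on $\mathbb C$, analytic on $U$ and continuous at each point of $E$, and let $\epsilon>0$. Then there is a bounded Borel function $g$ on $\mathbb C$, analytic on $U$ and continuous on a neighborhood of $E$, with $\|f-g\|<\epsilon$.}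
\end{quote}

A function that is continuous at each point of $E$ may have discontinuities arbitrarily close to $E$. The question is whether a uniformly small change can clear them away from a neighborhood of $E$ without spoiling analyticity on $U$. We prove that it can, for every open $U$ and every set $E$, bounded or not, and with one $g$ for all points of continuity of $f$ at once.

\begin{theorem}\label{thm:main}
Let $U\subset\mathbb C$ be open, and let $f$ be a bounded Borel function on $\mathbb C$, analytic on $U$. Let $E$ be the set of all points of $\mathbb C$ at which $f$ is continuous. For every $\epsilon>0$ there is a bounded Borel function $g$ on $\mathbb C$, analytic on $U$ and continuous at each point of some open set $V\supset E$, with $\|f-g\|<\epsilon$.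
\end{theorem}

The set $E$ of the conjecture is contained in the set $E$ of Theorem~\ref{thm:main}, so the conjecture follows. The hypothesis on $f$ is also necessary: uniform limits preserve boundedness, Borel measurability, analyticity on $U$ and continuity at a given point. This gives the following.

\begin{corollary}\label{cor:closure}
Let $U\subset\mathbb C$ be open and $E\subset\mathbb C$ arbitrary. The uniform closure of the bounded Borel functions that are analytic on $U$ and continuous on a neighborhood of $E$ is exactly the set of bounded Borel functions that are analytic on $U$ and continuous at each point of $E$.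
\end{corollary}

\subsection*{Small oscillation is not enough}
Write $B(z,r)$ and $\bar B(z,r)$ for open and closed disks. The \emph{oscillation} of $f$ at $z$ is $\lim_{r\to0}\operatorname{diam}f(B(z,r))$. For $\omega>0$ put
\begin{equation}\label{eq:W}
W_\omega=\{z:\ \operatorname{diam}f(B(z,r))\le\omega\ \text{ for some }r>0\}.
\end{equation}
A disk $B(z,r)$ as in \eqref{eq:W} lies in $W_\omega$, so $W_\omega$ is open. The set of points of continuity of $f$ is $\bigcap_nW_{1/n}$; in particular it is a $G_\delta$ set, a countable intersection of open sets.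

The case $U=\emptyset$ is easy. Cover $W=W_{\epsilon/2}$ by countably many disks $B_j$ with centers $z_j$ and $\operatorname{diam}f(B_j)\le\epsilon/2$, take a locally finite continuous partition of unity $\{\varphi_j\}$ of $W$ subordinate to this cover, and put $g=\sum_j f(z_j)\varphi_j$ on $W$ and $g=f$ off $W$. Then $g$ is continuous on $W\supset E$, and $|g(z)-f(z)|\le\sum_j\varphi_j(z)|f(z_j)-f(z)|\le\epsilon/2$ on $W$.

This argument uses only that $f$ has small oscillation, and it makes $g$ continuous on all of $W_{\epsilon/2}$. One would guess that some analytic version of it proves the theorem. It cannot.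

\begin{proposition}\label{prop:slit}
For each $\delta>0$ there are a bounded open set $U$, a bounded set $E$, and a Borel function $f$ with $\|f\|\le2+2\pi\delta$, analytic on $U$, with oscillation $2\pi\delta$ at every point of $E$, such that $\|f-g\|\ge1$ for every bounded Borel function $g$ that is analytic on $U$ and continuous on a neighborhood of $E$.
\end{proposition}

\begin{proof}
Let $\eta=e^{-2/\delta}$, let $E$ be the real interval $(\eta,1)$, and let $U=\{\eta<|z|<1\}\setminus E$ be the slit annulus. Put $f(z)=\delta(\log|z|+i\arg z)$ on $U$ with $0<\arg z<2\pi$, put $f(x)=\delta\log x$ on $E$, and $f=0$ elsewhere. Then $|f|\le\delta\log(1/\eta)+2\pi\delta=2+2\pi\delta$. At $x\in E$ the limit of $f$ from above and along $E$ is $\delta\log x$, and the limit from below is $\delta\log x+2\pi i\delta$, so the oscillation is $2\pi\delta$.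

A function $g$ as in the statement is continuous on the annulus $U\cup E$ and analytic off the segment $E$, hence analytic on the annulus by Morera's theorem. So the mean $m=\frac1{2\pi}\int_0^{2\pi}g(re^{i\theta})\,d\theta=\frac1{2\pi i}\oint_{|z|=r}g(z)\frac{dz}z$ does not depend on $r\in(\eta,1)$. The same mean of $f$ is $\delta\log r+i\pi\delta$. Therefore $|\delta\log r+i\pi\delta-m|\le\|f-g\|$ for all $r\in(\eta,1)$. The limits $r\to1$ and $r\to\eta$ give two points at distance $\delta\log(1/\eta)=2$, both within $\|f-g\|$ of $m$, so $2\|f-g\|\ge2$.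
\end{proof}

Here the slit lies in $W_\omega$ as soon as $\omega>2\pi\delta$, yet no $g$ at distance less than $1$ from $f$ that is analytic on $U$ is continuous on $W_\omega$. A small jump along a long slit cannot be removed. So in Theorem~\ref{thm:main} the set $V$ must in general be smaller than $W_\omega$: it has to leave out such slits while containing all of $E$, however the slits accumulate on $E$. The proof must therefore use continuity itself, and it must measure how much of the singular behavior of $f$ is carried by points of $E$ and how much by points outside $E$. Analytic capacity is the tool that does this.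

\subsection*{Plan of the proof}
In Section~\ref{sec:local} we cut $f$ into small pieces, each singular only on a small compact set $K$ disjoint from $U$, and we state the central fact, Proposition~\ref{prop:match}: a piece that is continuous at each point of $E$ can be replaced by a piece of comparable size, singular on the same $K$ and continuous near $E$, that agrees with it to order $|z|^{-3}$ at infinity. Section~\ref{sec:main} derives Theorem~\ref{thm:main} from this. The remaining work is the proof of Proposition~\ref{prop:match}. Section~\ref{sec:cap} recalls the capacities and three cited theorems, Section~\ref{sec:outer} proves the outer regularity property, Section~\ref{sec:first} treats the coefficient of $z^{-1}$, and Section~\ref{sec:second} the coefficient of $z^{-2}$. Section~\ref{sec:analytic} shows that $g$ can be taken analytic near $E$ when $E\setminus U$ is small.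

The letters $C,c$ denote absolute positive constants that may change from line to line; $C_1,C_2,\dots$ are absolute constants that keep their values. Area measure is $dA$, and $\bar\partial=\frac12(\partial_x+i\partial_y)$.

\section{Localization and the matching problem}\label{sec:local}

\subsection*{The Vitushkin operator}
Multiplying $h$ by a cutoff function $\varphi$ localizes $h$ but destroys analyticity, since $\bar\partial(\varphi h)$ contains the term $h\,\bar\partial\varphi$. The Vitushkin operator removes this term by a Cauchy integral. For real $\varphi\in C_c^\infty(\mathbb C)$ and bounded Borel $h$ put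
\[
T_\varphi h(\zeta)=\varphi(\zeta)h(\zeta)+\frac1\pi\int\frac{h(z)\,\bar\partial\varphi(z)}{z-\zeta}\,dA(z).
\]
It is linear in $\varphi$ and in $h$.

\begin{lemma}\label{lem:T}
\begin{enumerate}
\item[(a)] $T_\varphi h$ is a bounded Borel function, continuous at each point where $h$ is continuous, analytic off $\operatorname{supp}\varphi$, and zero at $\infty$.
\item[(b)] $T_\varphi h$ is analytic on every open set on which $h$ is analytic.
\item[(c)] If $\varphi=1$ on an open set $\Delta$, then $h-T_\varphi h$ is analytic on $\Delta$.
\item[(d)] If $\operatorname{supp}\varphi\subset\bar B(w,R)$, $0\le\varphi\le1$, $|\nabla\varphi|\le M/R$, and $|h-b|\le\omega$ on $\operatorname{supp}\varphi$ for some constant $b$, then $\|T_\varphi h\|\le(1+M)\omega$.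
\end{enumerate}
\end{lemma}

\begin{proof}
Let $I(\zeta)$ be the integral term. It is the convolution of a bounded function of compact support with a locally integrable kernel that tends to $0$ at $\infty$. So $I$ is continuous on $\mathbb C$ and tends to $0$ at $\infty$, and it is analytic off $\operatorname{supp}\bar\partial\varphi$. This gives (a), and also (c), because $h-T_\varphi h=-I$ on $\Delta$ and $\Delta$ misses $\operatorname{supp}\bar\partial\varphi$.

The Cauchy--Pompeiu formula $\varphi(\zeta)=-\frac1\pi\int\frac{\bar\partial\varphi(z)}{z-\zeta}\,dA(z)$ says that $T_\varphi b=0$ for constants $b$, and that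
\[
T_\varphi h(\zeta)=\frac1\pi\int\frac{h(z)-h(\zeta)}{z-\zeta}\,\bar\partial\varphi(z)\,dA(z).
\]
Let $h$ be analytic on an open set $\Omega$. For fixed $z$ the difference quotient is analytic in $\zeta\in\Omega$, the singularity at $\zeta=z$ being removable. It is bounded by $2\|h\|/|z-\zeta|$, so Fubini's theorem shows that the integral of $T_\varphi h$ around the boundary of any closed triangle in $\Omega$ vanishes. By (a) $T_\varphi h$ is continuous on $\Omega$, and Morera's theorem gives (b).

For (d) write $T_\varphi h=T_\varphi(h-b)$. The first term is at most $\omega$. In the second, $|\bar\partial\varphi|=\frac12|\nabla\varphi|\le M/(2R)$ and $\int_{B(w,R)}\frac{dA(z)}{|z-\zeta|}\le\int_{B(\zeta,R)}\frac{dA(z)}{|z-\zeta|}=2\pi R$, since the two disks have equal area and the integrand is at least $1/R$ exactly on $\bar B(\zeta,R)$. So the second term is at most $M\omega$.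
\end{proof}

Thus $T_\varphi h$ carries the singularities of $h$ in $\operatorname{supp}\varphi$ and no others, and its size is the oscillation of $h$ there. This already settles the conjecture for a small set $E$.

\begin{example}[countable $E$]\label{ex:countable}
Let $f$ be analytic on $U$ and continuous at each point of $E=\{z_1,z_2,\dots\}$. Fix $\varphi\in C_c^\infty$ with $0\le\varphi\le1$, $\varphi=1$ on $B(0,\frac12)$, $\operatorname{supp}\varphi\subset\bar B(0,1)$, and let $M=\|\nabla\varphi\|$. Put $g_0=f$. Given $g_{j-1}$, continuous at each point of $E$, choose $R_j>0$ with $|g_{j-1}-g_{j-1}(z_j)|\le2^{-j-1}\epsilon/(1+M)$ on $\bar B(z_j,R_j)$, and put $g_j=g_{j-1}-T_{\varphi_j}g_{j-1}$ with $\varphi_j(z)=\varphi((z-z_j)/R_j)$. By Lemma~\ref{lem:T}, $g_j$ is continuous at each point of $E$, analytic on $U$ and on $B(z_i,R_i/2)$ for $i\le j$, and $\|g_j-g_{j-1}\|\le2^{-j-1}\epsilon$. The uniform limit $g$ is analytic on $U$ and near every $z_i$, and $\|f-g\|\le\epsilon/2$.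
\end{example}

In the example the pieces are simply discarded, which is harmless because their sizes are summable. For uncountable $E$ the pieces come with a common size $\omega$, and their number is not controlled by $\omega$. Suppose they sit at the points $z_k$ of a lattice of mesh $\ell$ in a square of side $N\ell$. A discarded piece leaves an error that we can bound only by $C\omega\ell/|z-z_k|$. If instead we replace the piece by another so that the difference vanishes to order $p$ at infinity, the bound is $C\omega\ell^p/|z-z_k|^p$. The lattice sums $\sum\ell^p/|z-z_k|^p$ over $|z-z_k|\ge\ell$ have order $N$, $\log N$ and $1$ for $p=1,2,3$. So we need $p=3$: two Laurent coefficients have to be matched.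

\subsection*{Laurent coefficients and two classes of functions}
If $h$ is analytic near $\infty$ and $h(\infty)=0$, define $a_1(h)$ and $a_2(h,w)$ by
\[
h(z)=\frac{a_1(h)}{z-w}+\frac{a_2(h,w)}{(z-w)^2}+\cdots,
\]
that is, $a_1(h)=\frac1{2\pi i}\oint h(z)\,dz=\lim_{z\to\infty}zh(z)$ and $a_2(h,w)=\frac1{2\pi i}\oint h(z)(z-w)\,dz$ over large circles. From $z-w'=(z-w)+(w-w')$ we get
\begin{equation}\label{eq:shift}
a_2(h,w')=a_2(h,w)+(w-w')\,a_1(h).
\end{equation}
If $h$ is analytic and $|h|\le1$ for $|z-w|>R$, integration over circles of radius tending to $R$ gives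
\begin{equation}\label{eq:cauchy}
|a_1(h)|\le R,\qquad|a_2(h,w)|\le R^2.
\end{equation}

Fix a $G_\delta$ set $E\subset\mathbb C$; no constant below depends on it. For compact $K$ let $\mathcal A(K)$ be the set of Borel functions $h$ on $\mathbb C$ with $|h|\le1$ that are analytic off $K$, vanish at $\infty$, and are continuous at each point of $E$. Let $\mathcal B(K)\subset\mathcal A(K)$ consist of those $h$ that are continuous on some open set containing $E$, which may depend on $h$. For $K=\emptyset$ both classes are $\{0\}$. Let $\mathcal F$ denote either class. Then $\mathcal F(L)\subset\mathcal F(K)$ for $L\subset K$, and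
\begin{equation}\label{eq:closure}
\text{a finite linear combination $h$ of members of $\mathcal F(K)$ with $\|h\|\le1$ lies in $\mathcal F(K)$,}
\end{equation}
because a finite intersection of open sets containing $E$ is again such a set. In particular $\mathcal F(K)$ is convex and circled, meaning $\lambda\mathcal F(K)\subset\mathcal F(K)$ for $|\lambda|\le1$. We write $h\in t\mathcal F(K)$ if $h/t\in\mathcal F(K)$.

\begin{proposition}[matching]\label{prop:match}
There is an absolute constant $C_1$ such that for every $G_\delta$ set $E$, every compact $K$, every $w\in\mathbb C$ and every $f\in\mathcal A(K)$ there is $g\in C_1\mathcal B(K)$ with $a_1(g)=a_1(f)$ and $a_2(g,w)=a_2(f,w)$.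
\end{proposition}

For $r>0$ let
\begin{equation}\label{eq:kr}
k_r(z)=\frac{\bar z}{\max(|z|,r)^2}.
\end{equation}
This function is continuous, equals $1/z$ for $|z|\ge r$, and satisfies $|k_r(z)|\le\min(1/|z|,1/r)$.

\begin{example}[matching by hand]\label{ex:disk}
Suppose $\bar B(w,r)\subset K\subset\bar B(w,R)$. The function $h(z)=rk_r(z-w)$ and its square are continuous on $\mathbb C$ and lie in $\mathcal B(K)$. Off $\bar B(w,r)$ they equal $r/(z-w)$ and $r^2/(z-w)^2$. For $f\in\mathcal A(K)$ the function $g=r^{-1}a_1(f)\,h+r^{-2}a_2(f,w)\,h^2$ has the same two coefficients as $f$, and $\|g\|\le R/r+R^2/r^2$ by \eqref{eq:cauchy}.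
\end{example}

A general $K$ contains no disk comparable to its diameter. The content of Proposition~\ref{prop:match} is that when $\mathcal B(K)$ has only small coefficients to offer, $\mathcal A(K)$ asks only for small ones.

\section{Proof of Theorem~\ref{thm:main} from the matching proposition}\label{sec:main}

Let $U$, $f$, $E$ be as in Theorem~\ref{thm:main}, and fix $\omega>0$. About $E$ we use only that it is a $G_\delta$ set at each point of which $f$ is continuous.

\subsection*{Squares adapted to the oscillation of $f$}
Let
\[
d(z)=\sup\{r\in(0,1]:\operatorname{diam}f(B(z,r))\le\omega\},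
\]
with $d(z)=0$ if there is no such $r$. The disks are open, so the supremum is attained when $d(z)>0$. The set $W=\{d>0\}$ is the open set $W_\omega\supset E$ of \eqref{eq:W}. The function $d$ is $1$-Lipschitz: if $d(z)>|z-z'|$, then $B(z',d(z)-|z-z'|)\subset B(z,d(z))$, so $d(z')\ge d(z)-|z-z'|$.

We divide $W$ into squares on whose neighborhoods $f$ oscillates by at most $\omega$. The first choice would be squares of side $\ell\approx d$. A square $Q$ of side $\ell$ far from $z$ contributes an error comparable to $\omega\int_Q\ell\,|w-z|^{-3}\,dA(w)$. At a point $z$ with $d(z)=0$ we know only that $d(w)\le|w-z|$, and with $\ell\approx d$ the total is bounded by $\int|w-z|^{-2}\,dA(w)$, which diverges at $z$. With $\ell\approx d^2$ the bound becomes $\int|w-z|^{-1}\,dA(w)$, which converges. So we put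
\[
\tau=2^{-10}d^2 .
\]
Since $0\le d\le1$, we have $\tau\le2^{-10}$ and $\tau$ is $2^{-9}$-Lipschitz. Let $\{Q_k\}$ be the maximal half-open dyadic squares $Q$ whose side $\ell(Q)$ satisfies $\ell(Q)\le\inf_Q\tau$. Let $\ell_k$ and $z_k$ be the side and center of $Q_k$, and put $D_k=\bar B(z_k,\ell_k)$ and $B_k=B(z_k,4\ell_k)$. (If $W=\emptyset$ there are no squares, $E=\emptyset$, and $g=f$ serves.)

\begin{lemma}\label{lem:squares}
\begin{enumerate}
\item[(a)] The squares $Q_k$ form a partition of $W$.
\item[(b)] $\ell_k\le\tau\le3\ell_k$ on $Q_k$, and $\frac12\ell_k\le\tau\le4\ell_k$ on $B_k$. In particular $D_k\subset B_k\subset W$, and $\ell_j\ge\ell_k/8$ if $D_j\cap D_k\ne\emptyset$.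
\item[(c)] Each $z\in\mathbb C$ lies in at most $1600\pi$ of the disks $B_k$.
\item[(d)] Each $z_0\in W$ is the center of an open disk $\Delta\subset W$ that meets only finitely many $D_k$.
\item[(e)] $\operatorname{diam}f(B_k)\le\omega$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A square with $\ell(Q)\le\inf_Q\tau$ lies in $W$ and has side at most $2^{-10}$. Every small enough dyadic square containing a given $z\in W$ satisfies the inequality, by continuity of $\tau$. So each point of $W$ lies in a maximal one, and distinct maximal dyadic squares are disjoint.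

(b) The dyadic parent of $Q_k$ has side $2\ell_k$ and, by maximality, contains a point $p$ with $\tau(p)<2\ell_k$. For $w\in Q_k$ we have $|w-p|\le3\ell_k$, so $\tau(w)<2\ell_k+3\cdot2^{-9}\ell_k\le3\ell_k$. For $z\in B_k$ we have $|\tau(z)-\tau(z_k)|\le2^{-7}\ell_k$ and $z_k\in Q_k$. If $w\in D_j\cap D_k$, then $\frac12\ell_k\le\tau(w)\le4\ell_j$.

(c) If $z\in B_k$, then $Q_k\subset B(z,5\ell_k)\subset B(z,10\tau(z))$ and $Q_k$ has area $\ell_k^2\ge\tau(z)^2/16>0$. The $Q_k$ are disjoint, so there are at most $16\cdot100\pi$ such $k$.

(d) Take $\Delta=B(z_0,\tau(z_0))$. On $\Delta$ we have $\tau\ge\tau(z_0)/2>0$. If $D_k$ meets $\Delta$, then $\ell_k\ge\tau(z_0)/8$ by (b), and $Q_k\subset B(z_0,1)$. Only finitely many disjoint squares of such size fit.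

(e) $d(z_k)\ge d(z_k)^2=2^{10}\tau(z_k)\ge2^{10}\ell_k>4\ell_k$.
\end{proof}

Fix $\psi\in C_c^\infty$ with $0\le\psi\le1$, $\psi=1$ on $B(0,\frac34)$ and $\operatorname{supp}\psi\subset\bar B(0,1)$, and put $\psi_k(z)=\psi((z-z_k)/\ell_k)$. Then $\psi_k=1$ on $Q_k$, so $\Sigma=\sum_j\psi_j$ is at least $1$ on $W$, and it is smooth there by (d). Put $\varphi_k=\psi_k/\Sigma$ on $W$ and $\varphi_k=0$ elsewhere. Then $\varphi_k\in C_c^\infty$, $0\le\varphi_k\le1$, $\operatorname{supp}\varphi_k\subset D_k$ and $\sum_k\varphi_k=1$ on $W$. At a point of $D_k$ we have $|\nabla\varphi_k|\le|\nabla\psi_k|+\sum_j|\nabla\psi_j|$, where by (b) and (c) at most $1600\pi$ terms are nonzero and each is at most $8\|\nabla\psi\|/\ell_k$. So $|\nabla\varphi_k|\le C/\ell_k$.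

\subsection*{The pieces and their replacements}
Let $f_k=T_{\varphi_k}f$ and let $F_k$ be the compact set $D_k\setminus U$. By Lemma~\ref{lem:T}, $f_k$ is analytic on $U$ and off $D_k$, that is, off $F_k$; it vanishes at $\infty$ and is continuous at each point of $E$. Since $|f-f(z_k)|\le\omega$ on $D_k$, Lemma~\ref{lem:T}(d) gives $\|f_k\|\le C_2\omega$. So $f_k\in C_2\omega\mathcal A(F_k)$, and Proposition~\ref{prop:match} gives $g_k\in C_1C_2\omega\mathcal B(F_k)$ with $a_1(g_k)=a_1(f_k)$ and $a_2(g_k,z_k)=a_2(f_k,z_k)$. Let $V_k\supset E$ be an open set on which $g_k$ is continuous.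

The error $e_k=f_k-g_k$ is analytic off $F_k$ and satisfies $\|e_k\|\le C\omega$. The function $(z-z_k)^3e_k(z)$ is analytic for $|z-z_k|>\ell_k$ and bounded near $\infty$. The maximum principle outside circles of radius tending to $\ell_k$ gives
\begin{equation}\label{eq:ek}
|e_k(z)|\le C\omega\min\bigl(1,\ \ell_k^3/|z-z_k|^3\bigr)\qquad(z\in\mathbb C).
\end{equation}

\begin{lemma}\label{lem:errors}
$\sum_k|e_k(z)|\le C_3\,\omega$ for every $z\in\mathbb C$.
\end{lemma}

\begin{proof}
The indices $k$ with $z\in B_k$ contribute at most $C\omega$ by \eqref{eq:ek} and Lemma~\ref{lem:squares}(c). Let $J$ be the set of the other indices, so $|z-z_k|\ge4\ell_k$ for $k\in J$, and let $w\in Q_k$ with $k\in J$. Then $|w-z_k|\le\ell_k\le\frac14|z-z_k|$, so $3\ell_k\le\frac34|z-z_k|\le|w-z|\le\frac54|z-z_k|$. With $\ell_k\le\tau(w)$ this gives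
\[
\frac{\ell_k^3}{|z-z_k|^3}\le\Bigl(\frac54\Bigr)^3\int_{Q_k}\frac{\tau(w)}{|w-z|^3}\,dA(w).
\]
Put $\delta=d(z)^2$. We need two bounds. First, $|w-z|\ge3\ell_k\ge\tau(w)\ge\tau(z)-2^{-9}|w-z|$, so $|w-z|\ge\tau(z)/2=2^{-11}\delta$. Second, $\tau(w)\le2^{-10}(d(z)+|w-z|)^2\le\delta+|w-z|^2$ and $\tau\le1$, so $\tau(w)\le\delta+\min(1,|w-z|^2)$. As the $Q_k$ are disjoint, $\sum_{k\in J}\ell_k^3/|z-z_k|^3$ is at most $(5/4)^3$ times
\[
\int_{|u|\ge2^{-11}\delta}\frac{\delta\,dA(u)}{|u|^3}+\int_{|u|\le1}\frac{dA(u)}{|u|}+\int_{|u|>1}\frac{dA(u)}{|u|^3}\le2^{12}\pi+2\pi+2\pi,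
\]
where the first integral is absent if $\delta=0$.
\end{proof}

\subsection*{The function $g$}
Let $g=f-\sum_ke_k$. By Lemma~\ref{lem:errors} the series converges absolutely at every point, $g$ is a bounded Borel function, and $\|f-g\|\le C_3\omega$, which is less than $\epsilon$ if $\omega<\epsilon/C_3$.

We use twice the following consequence of Montel's theorem: a uniformly bounded, pointwise convergent sequence of analytic functions on an open set has an analytic limit. The partial sums of $\sum_ke_k$ are analytic on $U$ and bounded by $C_3\omega$, so $g$ is analytic on $U$.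

Let $z_0\in E\subset W$, let $\Delta$ be the disk of Lemma~\ref{lem:squares}(d), and let $I$ be the finite set of $k$ such that $D_k$ meets $\Delta$. Then
\begin{equation}\label{eq:glocal}
g=\Bigl(f-\sum_{k\in I}f_k\Bigr)-\sum_{k\notin I}e_k+\sum_{k\in I}g_k .
\end{equation}
The function $\Phi=\sum_{k\in I}\varphi_k$ equals $1$ on $\Delta$, so the first term, $f-T_\Phi f$, is analytic on $\Delta$ by Lemma~\ref{lem:T}(c). Each $e_k$ with $k\notin I$ is analytic on $\Delta$, so the second term is analytic on $\Delta$ by Montel's theorem. The third is continuous on $\bigcap_{k\in I}V_k$. Hence $g$ is continuous on the open neighborhood $\Delta\cap\bigcap_{k\in I}V_k$ of $z_0$. The union of these neighborhoods over $z_0\in E$ is the set $V$. This proves Theorem~\ref{thm:main}, given Proposition~\ref{prop:match}. \qed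

\medskip
The finiteness of $I$ is what makes the last step work: the sets $V_k$ may shrink to $E$ as $k$ varies, but near each point only finitely many of them matter. The size of $U$ and $E$ never entered, because the third integral in Lemma~\ref{lem:errors} converges at infinity.

\section{Capacities}\label{sec:cap}

The first half of Proposition~\ref{prop:match} asks how large $|a_1|$ can be on $\mathcal A(K)$ and on $\mathcal B(K)$. Put
\[
\kappa_{\mathcal A}(K)=\sup_{h\in\mathcal A(K)}|a_1(h)|,\qquad\kappa_{\mathcal B}(K)=\sup_{h\in\mathcal B(K)}|a_1(h)|.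
\]
We compare these numbers with three capacities. For $h$ bounded and analytic near $\infty$ let $h'(\infty)=a_1(h-h(\infty))$. For a finite measure $\nu$ let $\mathcal C\nu(x)=\int\frac{d\nu(y)}{y-x}$ be its Cauchy transform, and write $\mathcal Cu$ when $\nu=u\,dA$. For compact $K$:
\begin{itemize}
\item the \emph{analytic capacity} $\gamma(K)$ is $\sup|h'(\infty)|$ over $h$ analytic off $K$ with $|h|\le1$;
\item the \emph{continuous analytic capacity} $\alpha(K)$ is the same supremum over $h$ continuous on $\mathbb C$, analytic off $K$, with $|h|\le1$;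
\item $\gamma_+(K)$ is $\sup\mu(K)$ over positive measures $\mu$ on $K$ with $|\mathcal C\mu|\le1$ off $K$.
\end{itemize}
The first two are monotone in $K$, and for an arbitrary set $A$ we let $\gamma(A)$ and $\alpha(A)$ be the suprema over compact subsets of $A$. We have $\alpha\le\gamma$, and $\gamma_+\le\gamma$ because $(\mathcal C\mu)'(\infty)=-\mu(K)$.

For a disk, $\alpha(\bar B(w,\rho))=\gamma(\bar B(w,\rho))=\rho$ by \eqref{eq:cauchy} and the function $\rho k_\rho(z-w)$. A segment separates the two capacities. For $K=[-2,2]$ we have $\alpha(K)=0$ by the theorems of Morera and Liouville. But the inverse $j$ of the map $\zeta\mapsto\zeta+1/\zeta$, which sends $0<|\zeta|<1$ conformally onto $\mathbb C\setminus K$, has $|j|<1$ and $j'(\infty)=1$, so $\gamma(K)\ge1$.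

On compact sets $\gamma$ is outer regular:
\begin{equation}\label{eq:outercompact}
\text{for compact $K$ and $\eta>0$ there is an open $G\supset K$ with $\gamma(G)\le\gamma(K)+\eta$.}
\end{equation}
Indeed, let $K_n$ be the closed $1/n$-neighborhood of $K$ and take $h_n$ analytic off $K_n$ with $|h_n|\le1$ and $|h_n'(\infty)|\ge\gamma(K_n)-1/n$. A subsequence converges locally uniformly off $K$ to a function $h$ with $|h|\le1$, and $h_n'(\infty)\to h'(\infty)$ along it. So $\inf_n\gamma(K_n)\le\gamma(K)$, and $G$ can be the interior of some $K_n$.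

We use three theorems from the literature.

\begin{theorem}[Tolsa \cite{Tolsa03,Tolsa02}]\label{thm:T1}
\begin{enumerate}
\item[(a)] Each compact $K$ carries a positive measure $\sigma$ such that $\sigma(K)\ge c\gamma(K)$, $\sigma(B(x,r))\le r$ for all $x\in\mathbb C$ and $r>0$, and for every $r>0$ the truncated Cauchy integral $\phi\mapsto\int_{|y-x|>r}\frac{\phi(y)\,d\sigma(y)}{y-x}$ has norm at most $1$ on $L^2(\sigma)$.
\item[(b)] $\gamma(\bigcup_iA_i)\le C\sum_i\gamma(A_i)$ for countably many Borel sets $A_i$.
\end{enumerate}
\end{theorem}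

\begin{theorem}[Nazarov, Treil, Volberg \cite{NTV}]\label{thm:T3}
For $\sigma$ as in Theorem~\ref{thm:T1}(a), every finite complex measure $\nu$ and every $s>0$,
\[
\sigma\Bigl\{x:\ \sup_{r>0}\Bigl|\int_{|y-x|>r}\frac{d\nu(y)}{y-x}\Bigr|>s\Bigr\}\le\frac{C\|\nu\|}s .
\]
\end{theorem}

Let $R(x,y,z)$ be the radius of the circle through $x,y,z$, infinite for collinear points, and let $c^2(\mu)=\iiint R(x,y,z)^{-2}\,d\mu\,d\mu\,d\mu$. Call a positive measure $\mu$ on a compact $K$ \emph{admissible} for $K$ if $\mu(B(x,r))\le r$ for all $x,r$, if $\lim_{r\to0}\mu(B(x,r))/r=0$ for all $x$, and if $c^2(\mu)\le\mu(K)$.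

\begin{theorem}[Tolsa \cite{Tolsa04}]\label{thm:T2}
\begin{enumerate}
\item[(a)] For compact $K$, $\alpha(K)$ is comparable, with absolute constants, to the supremum of $\mu(K)$ over measures $\mu$ admissible for $K$.
\item[(b)] $\alpha(\bigcup_iA_i)\le C\sum_i\alpha(A_i)$ for countably many Borel sets $A_i$.
\end{enumerate}
\end{theorem}

\begin{proof}[Derivation of (b) from (a)]
Let $K\subset\bigcup_iA_i$ be compact and $\mu$ admissible for $K$ with $\mu(K)\ge c\alpha(K)$. Put $c_\mu^2(x)=\iint R(x,y,z)^{-2}\,d\mu(y)\,d\mu(z)$ and $F=\{x\in K:c_\mu^2(x)\le2\}$. Since $\int c_\mu^2\,d\mu\le\mu(K)$, Chebyshev's inequality gives $\mu(F)\ge\frac12\mu(K)$. Choose compact $L_i\subset F\cap A_i$ with $\mu(L_i)\ge\frac12\mu(F\cap A_i)$. Then $c^2(\mu|_{L_i})\le\int_{L_i}c_\mu^2\,d\mu\le2\mu(L_i)$, so $\mu_i=2^{-1/2}\mu|_{L_i}$ has $c^2(\mu_i)\le2^{-3/2}\cdot2\mu(L_i)=\mu_i(L_i)$ and is admissible for $L_i$. Hence $\alpha(A_i)\ge\alpha(L_i)\ge c\mu(L_i)$, and $\alpha(K)\le C\mu(F)\le C\sum_i\mu(F\cap A_i)\le C\sum_i\mu(L_i)\le C\sum_i\alpha(A_i)$.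
\end{proof}

\section{Outer regularity of $\gamma$ on $\sigma$-compact sets}\label{sec:outer}

A function in $\mathcal A(K)$ can be discontinuous only on $K\setminus E$. In Section~\ref{sec:first} we smooth it on an open set containing $K\setminus E$, and this open set must have capacity comparable to that of $K\setminus E$. Since $E$ is a $G_\delta$ set, $K\setminus E$ is $\sigma$-compact, a countable union of compact sets.

\begin{proposition}\label{prop:outer}
Let $Y$ be bounded and $\sigma$-compact, and let $\eta>0$. There is an open set $O\supset Y$ with $\gamma(O)\le C_4(\gamma(Y)+\eta)$.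
\end{proposition}

Applying \eqref{eq:outercompact} to compact pieces $H_i$ of $Y$ and using Theorem~\ref{thm:T1}(b) bounds $\gamma(O)$ only by $C\sum_i\gamma(H_i)$, which may be far larger than $\gamma(Y)$: if the unit square, of capacity at most $1$, is cut into $N^2$ equal squares, each contains a disk of radius $1/(2N)$ and the capacities add up to at least $N/2$. We need an additive quantity, a measure $\lambda$ of mass about $\gamma(Y)$ with $\gamma(H_i)\le C\lambda(H_i)$. It comes from describing capacity by potentials: a compact set of capacity less than $t$ lies where some Cauchy transform of mass $t$ is large (Lemma~\ref{lem:dual}), and the set where such a transform is large has capacity at most $Ct$ (Lemma~\ref{lem:weak}).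

With $k_r$ as in \eqref{eq:kr}, put $\mathcal C^r\nu(x)=\int k_r(y-x)\,d\nu(y)$ and $\mathcal C_*\nu=\sup_{r>0}|\mathcal C^r\nu|$. Each $\mathcal C^r\nu$ is continuous, so the sets $\{\mathcal C_*\nu>s\}$ are open. This is the reason for preferring $k_r$ to a sharp truncation.

\begin{lemma}\label{lem:weak}
For every finite complex measure $\nu$ and $s>0$, $\ \gamma(\{\mathcal C_*\nu>s\})\le C\|\nu\|/s$.
\end{lemma}

\begin{proof}
Let $K\subset\{\mathcal C_*\nu>s\}$ be compact and take $\sigma$ from Theorem~\ref{thm:T1}(a). Let $S\nu(x)$ be the supremum in Theorem~\ref{thm:T3} and $M\nu(x)=\sup_r|\nu|(\bar B(x,r))/r$. Since $k_r(z)=1/z$ for $|z|>r$ and $|k_r|\le1/r$, we have $\mathcal C_*\nu\le S\nu+M\nu$, so $K\subset\{S\nu>s/2\}\cup\{M\nu>s/2\}$. The first set has $\sigma$-measure at most $C\|\nu\|/s$ by Theorem~\ref{thm:T3}. Each $x$ in the second set is the center of a disk $\bar B(x,r)$ with $|\nu|(\bar B(x,r))>sr/2$, and these radii are bounded by $2\|\nu\|/s$. The $5r$-covering lemma selects countably many disjoint disks $\bar B(x_i,r_i)$ of this kind such that the disks $\bar B(x_i,5r_i)$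 cover the set. Their total $\sigma$-measure is at most $5\sum_ir_i\le10\|\nu\|/s$. Hence $c\gamma(K)\le\sigma(K)\le C\|\nu\|/s$.
\end{proof}

\begin{lemma}\label{lem:dual}
Let $K\ne\emptyset$ be a compact subset of an open disk $B$, and let $t>\gamma_+(K)$. There is $u\in L^\infty(B)$ with $\int_B|u|\,dA\le t$ and $\operatorname{Re}\mathcal Cu>1$ on $K$.
\end{lemma}

\begin{proof}
For $u\in L^\infty(B)$ the function $\mathcal Cu$ is continuous. In the space $C_{\mathbb R}(K)$ of real continuous functions consider the convex sets $D=\{\operatorname{Re}\mathcal Cu|_K:u\in L^\infty(B),\ \|u\|_1\le t\}$ and $P=\{p:p>1\}$, of which $P$ is open. Suppose they are disjoint. By the Hahn--Banach separation theorem and the Riesz representation theorem there are a real measure $\mu\ne0$ on $K$ and $a\in\mathbb R$ with $\int h\,d\mu\le a\le\int p\,d\mu$ for $h\in D$, $p\in P$. Taking $p=2+sq$ with $q\ge0$ and $s\to\infty$ gives $\int q\,d\mu\ge0$, so $\mu\ge0$ and $\mu(K)>0$. Taking constants $p\downarrow1$ gives $a\le\mu(K)$. By Fubini's theorem $\int\mathcal Cu\,d\mu=-\int_Bu\,\mathcal C\mu\,dA$,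 and the supremum of the real part over $u\in L^\infty(B)$ with $\|u\|_1\le t$ is $t\|\mathcal C\mu\|_{L^\infty(B)}$. So $t\|\mathcal C\mu\|_{L^\infty(B)}\le\mu(K)$, and $\mu'=t\mu/\mu(K)$ satisfies $|\mathcal C\mu'|\le1$ almost everywhere on $B$. By continuity this holds on $\bar B\setminus K$, and then outside $B$ by the maximum principle. Thus $\gamma_+(K)\ge\mu'(K)=t$, a contradiction.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:outer}]
Assume $Y\ne\emptyset$, and write $Y=\bigcup_nK_n$ with nonempty increasing compact sets $K_n$. Let $t=\gamma(Y)+\eta$ and let $B$ be an open disk containing $\bar Y$. Since $\gamma_+(K_n)\le\gamma(Y)<t$, Lemma~\ref{lem:dual} gives $u_n\in L^\infty(B)$ with $\|u_n\|_1\le t$ and $\operatorname{Re}\mathcal Cu_n>1$ on $K_n$. Passing to a subsequence of the pairs $(K_n,u_n)$, whose sets still have union $Y$, we may assume $u_n\,dA\to\nu$ and $|u_n|\,dA\to\lambda$ weak* as measures on $\bar B$. Then $\|\nu\|\le t$ and $\|\lambda\|\le t$.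

At a point of $Y$ one of two things happens. Either the limit $\nu$ still has a large potential, and such points lie in the open set $G=\{\mathcal C_*\nu>1/4\}$, which has $\gamma(G)\le Ct$ by Lemma~\ref{lem:weak}. Or the potential was lost in the limit, which is possible only if it was produced by mass of $u_n$ very close to the point, and $\lambda$ records that mass. Put $Z_m=K_m\setminus G$, an increasing sequence of compact sets with union $Z=Y\setminus G$.

\emph{Claim: $\gamma(H)\le C\lambda(H)$ for every $m$ and every compact $H\subset Z_m$.} Let $H\ne\emptyset$ and fix $r>0$. The map $x\mapsto k_r(\cdot-x)$ is continuous from $H$ to $C(\bar B)$, so its image is compact. A bounded weak* convergent sequence converges uniformly on compact sets of test functions, so $\mathcal C^ru_n\to\mathcal C^r\nu$ uniformly on $H$. As $|\mathcal C^r\nu|\le1/4$ on $H$, we get $|\mathcal C^ru_n|\le3/8$ on $H$ for large $n$. For $n\ge m$ we have $\operatorname{Re}\mathcal Cu_n>1$ on $H$, so $|\mathcal Cu_n-\mathcal C^ru_n|>1/2$ on $H$ for large $n$. The kernel $1/z-k_r(z)$ vanishes for $|z|\ge r$.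 So on $H$ the difference equals $\mathcal Cv-\mathcal C^rv$, where $v=u_n\chi_{N_r}$ and $N_r$ is the closed $r$-neighborhood of $H$. Since $v$ is bounded with compact support, $\mathcal Cv=\lim_{r'\to0}\mathcal C^{r'}v$, and therefore $|\mathcal Cv-\mathcal C^rv|\le2\mathcal C_*v$. Thus $\mathcal C_*v>1/4$ on $H$, and Lemma~\ref{lem:weak} gives $\gamma(H)\le C\int_{N_r}|u_n|\,dA$ for large $n$. Because $N_r$ is closed, $\limsup_n\int_{N_r}|u_n|\,dA\le\lambda(N_r)$. Finally $\lambda(N_r)\downarrow\lambda(H)$ as $r\downarrow0$, which proves the claim.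

It remains to cut $Z$ into compact sets with little overlap. Put $Z_0=\emptyset$; then $Z$ is the disjoint union of the sets $Z_m\setminus Z_{m-1}$. If $Z_{m-1}=\emptyset$, this set is the compact set $Z_m$, and we keep it whole. Otherwise it is the union of the compact shells $\{z\in Z_m:2^i\le\operatorname{dist}(z,Z_{m-1})\le2^{i+1}\}$, $i\in\mathbb Z$, and each point lies in at most two of them. So $Z=\bigcup_{i\ge1}H_i$ with compact $H_i$, each contained in some $Z_m$, and $\sum_i\lambda(H_i)\le2\lambda(Z)\le2t$. By \eqref{eq:outercompact} choose open $G_i\supset H_i$ with $\gamma(G_i)\le\gamma(H_i)+2^{-i}\eta$. The open set $O=G\cup\bigcup_iG_i$ contains $Y$, and Theorem~\ref{thm:T1}(b) and the claim give $\gamma(O)\le C(\gamma(G)+\sum_i\gamma(G_i))\le C(t+\eta)\le C_4(\gamma(Y)+\eta)$.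
\end{proof}

\section{The first coefficient}\label{sec:first}

Two cases are immediate. If $K\subset E$, every member of $\mathcal A(K)$ is continuous on $\mathbb C$, so $\mathcal A(K)=\mathcal B(K)$ and the relevant capacity is $\alpha(K)$. If $K\cap E=\emptyset$, then $\mathbb C\setminus K$ is an open set containing $E$, again $\mathcal A(K)=\mathcal B(K)$, and the relevant capacity is $\gamma(K)$. In general the two contributions add.

\begin{proposition}\label{prop:first}
For every compact $K$,
\begin{align}
\kappa_{\mathcal A}(K)&\le C\bigl(\alpha(K\cap E)+\gamma(K\setminus E)\bigr),\label{eq:upper}\\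
\alpha(K\cap E)+\gamma(K\setminus E)&\le4\kappa_{\mathcal B}(K).\label{eq:lower}
\end{align}
Consequently $\kappa_{\mathcal A}(K)\le C_5\,\kappa_{\mathcal B}(K)$.
\end{proposition}

\begin{proof}
\emph{Proof of \eqref{eq:lower}.} Let $L\subset K\cap E$ be compact and let $h$ be continuous on $\mathbb C$, analytic off $L$, with $|h|\le1$. Then $(h-h(\infty))/2\in\mathcal B(K)$, so $|h'(\infty)|\le2\kappa_{\mathcal B}(K)$ and $\alpha(K\cap E)\le2\kappa_{\mathcal B}(K)$. Let now $L\subset K\setminus E$ be compact and let $h$ be analytic off $L$ with $|h|\le1$. Put $h_1=(h-h(\infty))/2$ off $L$ and $h_1=0$ on $L$. Then $h_1$ is analytic on the open set $\mathbb C\setminus L\supset E$, so $h_1\in\mathcal B(K)$, and $\gamma(K\setminus E)\le2\kappa_{\mathcal B}(K)$.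

\emph{Proof of \eqref{eq:upper}.} Let $K\ne\emptyset$, $f\in\mathcal A(K)$ and $\eta>0$. We turn $f$ into a continuous function without changing it near $\infty$, at the price of slightly enlarging the singular set. Apply Proposition~\ref{prop:outer} to $Y=K\setminus E$, and intersect the resulting open set with a large disk to get a bounded open $O\supset K\setminus E$ with $\gamma(O)\le C_4(\gamma(K\setminus E)+\eta)$. Put $K_0=K\setminus O$, a compact subset of $K\cap E$. We average $f$ over disks whose radius vanishes outside $O$:
\[
s(z)=\operatorname{dist}(z,\mathbb C\setminus O),\qquad\tilde f(z)=\int f(z+s(z)\zeta)\rho(\zeta)\,dA(\zeta),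
\]
where $\rho\ge0$ is a radial $C^\infty$ function supported in the closed unit disk with integral $1$. Then $|\tilde f|\le1$.

The function $\tilde f$ is continuous on $\mathbb C$. On $O$ we have $s>0$ and $\tilde f(z)=\int f(y)s(z)^{-2}\rho((y-z)/s(z))\,dA(y)$. As $z\to z_0\in O$ the kernels converge pointwise, stay bounded, and are supported in a fixed disk, so dominated convergence applies. If $z_0\notin O$, then $f$ is continuous at $z_0$, because either $z_0\notin K$ or $z_0\in K_0\subset E$. Also $\tilde f(z_0)=f(z_0)$, and $|\tilde f(z)-f(z_0)|\le\sup_{\bar B(z,s(z))}|f-f(z_0)|\to0$ as $z\to z_0$, since $s(z)\to0$.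

Let $H=\{z:\operatorname{dist}(z,K)\le s(z)\}$, a closed set. If $z\in H\setminus O$, then $s(z)=0$ and $z\in K_0$. So $H\subset K_0\cup O$, and $H$ is compact. If $z\notin H$, then $\bar B(z,s(z))$ misses $K$, so $f$ is analytic on a neighborhood of this disk and the mean value property gives $\tilde f(z)=f(z)$. Hence $\tilde f=f$ is analytic on the open set $\mathbb C\setminus H$, and $|a_1(f)|=|\tilde f'(\infty)|\le\alpha(H)$. Theorem~\ref{thm:T2}(b) for the Borel sets $K_0$ and $H\setminus K_0\subset O$ gives
\[
|a_1(f)|\le C\bigl(\alpha(K_0)+\alpha(H\setminus K_0)\bigr)\le C\bigl(\alpha(K\cap E)+\gamma(O)\bigr)\le C\bigl(\alpha(K\cap E)+C_4\gamma(K\setminus E)+C_4\eta\bigr).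
\]
Let $\eta\to0$.
\end{proof}

\begin{remark}
This is where continuity at the points of $E$ cannot be replaced by small oscillation. A piece $f_k$ has norm of order $\omega$, so a bound of order $\omega$ on its oscillation says nothing about $f_k/\omega$. If $K=[-2,2]\subset E$, then $\mathcal B(K)=\{0\}$, while the bounded function $j$ of Section~\ref{sec:cap} has $a_1(j)=1$. It is excluded from $\mathcal A(K)$ only by the continuity requirement.
\end{remark}

\section{The second coefficient}\label{sec:second}

In Example~\ref{ex:disk} the second coefficient was supplied by a square, and in general $a_1(h^2)=0$ and $a_2(h^2,w)=a_1(h)^2$. This is too little when $K$ is sparse. Let $K=\bar B(1,r)\cup\bar B(-1,r)$ with small $r$. Integration over two circles gives $|a_1(h)|\le2r$ for $h\in\mathcal A(K)$, so squares reach only $|a_2|\le4r^2$. But $f(z)=\frac r2\bigl(k_r(z-1)-k_r(z+1)\bigr)$ lies in $\mathcal A(K)$ and equals $r/(z^2-1)$ off $K$, so $a_1(f)=0$ and $a_2(f,0)=r$. Here the second coefficient comes from first coefficients placed at different points: by \eqref{eq:shift}, a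 function singular only near $\xi\ne0$ has $a_2(h,0)\approx\xi a_1(h)$. We exploit this in two steps. Duality reduces the matching of the pair $(a_1,a_2)$ to a comparison of the single functionals $a_2(\cdot,w)$, $w\in\mathbb C$. For fixed $w$, we cut $K$ into pieces that are small compared with their distance to $w$, and on such pieces $a_2(\cdot,w)$ behaves like a multiple of $a_1$.

\begin{proposition}\label{prop:second}
For every compact $K$ and $w\in\mathbb C$, $\ \sup_{h\in\mathcal A(K)}|a_2(h,w)|\le C_6\sup_{h\in\mathcal B(K)}|a_2(h,w)|$.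
\end{proposition}

\begin{proof}[Proof of Proposition~\ref{prop:match} from Propositions~\ref{prop:first} and~\ref{prop:second}]
Let $S_{\mathcal A},S_{\mathcal B}\subset\mathbb C^2$ be the images of $\mathcal A(K)$, $\mathcal B(K)$ under the linear map $h\mapsto(a_1(h),a_2(h,w))$. They are convex and circled. Consider a linear functional $\Lambda(a,b)=sa+tb$. If $t\ne0$, then $sa_1(h)+ta_2(h,w)=ta_2(h,w-s/t)$ by \eqref{eq:shift}, and Proposition~\ref{prop:second} applies. If $t=0$, Proposition~\ref{prop:first} applies. So with $C'=\max(C_5,C_6)$ we have $\sup_{S_{\mathcal A}}|\Lambda|\le C'\sup_{S_{\mathcal B}}|\Lambda|$ for every $\Lambda$. If some $p\in S_{\mathcal A}$ were outside the closed convex set $C'\overline{S_{\mathcal B}}$, there would be a $\Lambda$ with $\operatorname{Re}\Lambda(p)>C'\sup_{S_{\mathcal B}}\operatorname{Re}\Lambda=C'\sup_{S_{\mathcal B}}|\Lambda|$, the equality holding because $S_{\mathcal B}$ is circled. This is impossible, so $S_{\mathcal A}\subset C'\overline{S_{\mathcal B}}$.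

To remove the closure, choose a basis $v_1,\dots,v_m\in S_{\mathcal B}$ of the linear span $X$ of $S_{\mathcal B}$. The set $\{\sum\lambda_iv_i:\sum|\lambda_i|\le1\}$ lies in $S_{\mathcal B}$ and is a neighborhood of $0$ in $X$. A point $p\in\overline{S_{\mathcal B}}\subset X$ therefore differs from some point of $S_{\mathcal B}$ by a point of $S_{\mathcal B}$, so $p\in S_{\mathcal B}+S_{\mathcal B}=2S_{\mathcal B}$. Take $C_1=2C'$.
\end{proof}

The proof of Proposition~\ref{prop:second} needs two bounds in terms of $\kappa$ that improve \eqref{eq:cauchy} when $K$ is sparse.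

\begin{lemma}\label{lem:F}
\begin{enumerate}
\item[(a)] Let $\mathcal F$ be $\mathcal A$ or $\mathcal B$. If $K\subset\bar B(w,\rho)$ with $\rho>0$ and $h\in\mathcal F(K)$, then $|a_2(h,w)|\le3\rho\,\kappa_{\mathcal F}(K)$.
\item[(b)] If $K\ne\emptyset$, $h\in\mathcal A(K)$ and $z_0\notin K$, then $|h(z_0)|\le2\kappa_{\mathcal A}(K)/\operatorname{dist}(z_0,K)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The function $H(z)=(z-w)h(z)-a_1(h)$ is analytic and continuous wherever $h$ is, $H(\infty)=0$, and $a_1(H)=a_2(h,w)$. On $\bar B(w,2\rho)$ we have $|H|\le2\rho+|a_1(h)|\le3\rho$ by \eqref{eq:cauchy}, and the maximum principle gives the same bound outside. So $H/(3\rho)\in\mathcal F(K)$.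

(b) Let $r=\operatorname{dist}(z_0,K)$ and $H(\zeta)=\frac{h(\zeta)-h(z_0)}{\zeta-z_0}$, with the singularity at $z_0$ removed. Then $|H(\zeta)|\le2/|\zeta-z_0|$, so $|H|\le2/r$ off $B(z_0,r)$. In $B(z_0,r)$ the function $H$ is analytic, and the maximum principle on circles of radius $r'\uparrow r$ gives $|H|\le2/r$ there too. Also $H$ is analytic off $K$, continuous wherever $h$ is, $H(\infty)=0$ and $a_1(H)=-h(z_0)$. So $rH/2\in\mathcal A(K)$, and $r|h(z_0)|/2\le\kappa_{\mathcal A}(K)$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:second}]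
Translating $K$ and $E$ together, we may take $w=0$.

\emph{Step 1: a dilation-invariant partition of unity.} Let $\rho_0=1/100$. Cover the annulus $\{1\le|z|\le2\}$ by finitely many open disks of radius $\rho_0/2$ with centers $\xi_i$ in the annulus. Take smooth $b_i\ge0$, positive on these disks and supported in $\Delta_i=\bar B(\xi_i,\rho_0)$. The sum $S(z)=\sum_{n\in\mathbb Z}\sum_ib_i(2^nz)$ is locally finite and positive on $\mathbb C\setminus\{0\}$, and $S(2z)=S(z)$. So $\chi_i=b_i/S$ is smooth, supported in $\Delta_i$, and $\sum_{n\in\mathbb Z}\sum_i\chi_i(2^nz)=1$ for $z\ne0$. These choices are made once and for all. Put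
\[
\varphi_{n,i}(z)=\chi_i(2^nz),\qquad\xi_{n,i}=2^{-n}\xi_i,\qquad K_{n,i}=K\cap\bar B(\xi_{n,i},2^{-n}\rho_0).
\]
Both $\operatorname{supp}\varphi_{n,i}$ and $K_{n,i}$ lie in the annulus
\begin{equation}\label{eq:annulus}
(1-\rho_0)2^{-n}\le|\zeta|\le(2+\rho_0)2^{-n}.
\end{equation}
Let $K\subset B(0,R)$, and choose $n_1$ so that $\varphi_{n,i}=0$ on $B(0,R)$ for all $n<n_1$. For $n\ge n_1$ let $\kappa_n=\max_i\kappa_{\mathcal A}(K_{n,i})$, attained at $i(n)$, and put $K_n=K_{n,i(n)}$, $\xi_n=\xi_{n,i(n)}$. The number $c_n=2^n\kappa_n$ is the capacity at scale $2^{-n}$ relative to that scale, and $c_n\le\rho_0\le1$ by \eqref{eq:cauchy}.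

\emph{Step 2: the upper bound.} We show that every $f\in\mathcal A(K)$ satisfies
\begin{equation}\label{eq:a2upper}
|a_2(f,0)|\le C\sum_{n\ge n_1}4^{-n}c_n .
\end{equation}
Let $f_{n,i}=T_{\varphi_{n,i}}f$. By Lemma~\ref{lem:T}, with $b=0$ and $\omega=1$ in (d), $f_{n,i}\in C\mathcal A(K_{n,i})$. By \eqref{eq:shift} and Lemma~\ref{lem:F}(a),
\[
|a_2(f_{n,i},0)|\le|\xi_{n,i}|\,|a_1(f_{n,i})|+|a_2(f_{n,i},\xi_{n,i})|\le C2^{-n}\kappa_n=C4^{-n}c_n .
\]
For $N\ge n_1$ collect the small scales in $\theta_N=\sum_{n>N}\sum_i\varphi_{n,i}$, with $\theta_N(0)=1$. By \eqref{eq:annulus}, all $\varphi_{n,i}$ with $n\le N$ vanish for $|z|<(1-\rho_0)2^{-N}$, so $\theta_N=1$ there and $\theta_N$ is smooth. It is supported in $|z|\le2\cdot2^{-N}$, and $\theta_N(z)=\theta_0(2^Nz)$ gives $|\nabla\theta_N|\le C2^N$. So $\|T_{\theta_N}f\|\le C$, and $|a_2(T_{\theta_N}f,0)|\le C4^{-N}$ by \eqref{eq:cauchy}. The function $\Psi=\theta_N+\sum_{n_1\le n\le N}\sum_i\varphi_{n,i}$ equals $1$ on $B(0,R)$. By Lemma~\ref{lem:T}(b),(c), $f-T_\Psi f$ is analytic off $K$ and on $B(0,R)$. It is entire and vanishes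 at $\infty$, so $f=T_{\theta_N}f+\sum_{n_1\le n\le N}\sum_if_{n,i}$. The number of indices $i$ is an absolute constant, and $N\to\infty$ gives \eqref{eq:a2upper}.

\emph{Step 3: one test function for each scale.} If $\kappa_n=0$ put $g_n=0$. If $\kappa_n>0$, Proposition~\ref{prop:first} gives $g_n\in\mathcal B(K_n)$ with $|a_1(g_n)|\ge\frac12\kappa_{\mathcal B}(K_n)\ge\kappa_n/(2C_5)$. Since $|\xi_n|\ge2^{-n}$ and $K_n$ has radius only $2^{-n}\rho_0$, \eqref{eq:shift} and Lemma~\ref{lem:F}(a) give
\[
|a_2(g_n,0)|\ge|\xi_n|\,|a_1(g_n)|-3\cdot2^{-n}\rho_0\,\kappa_{\mathcal B}(K_n)\ge2^{-n}(1-6\rho_0)|a_1(g_n)|\ge\frac{4^{-n}c_n}{4C_5}.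
\]
After multiplication by unimodular constants, $a_2(g_n,0)\ge4^{-n}c_n/(4C_5)$ for all $n$, so these numbers add without cancellation.

\emph{Step 4: the norm of the sum.} We claim that for $N\ge n_1$
\begin{equation}\label{eq:norm}
\Bigl\|\sum_{n_1\le n\le N}g_n\Bigr\|\le6+4\sum_{n_1\le n\le N}c_n .
\end{equation}
Let $2^{-m}\le|z|<2^{-m+1}$ and consider $n$ with $g_n\ne0$. The terms with $|n-m|\le2$ contribute at most $5$. If $n\le m-3$, then $|z|\le2^{-n}/4$, so $\operatorname{dist}(z,K_n)\ge2^{-n}/2$ by \eqref{eq:annulus}, and Lemma~\ref{lem:F}(b) gives $|g_n(z)|\le4\cdot2^n\kappa_n=4c_n$. If $n\ge m+3$, then $K_n\subset B(0,2^{-m}/2)$, so $\operatorname{dist}(z,K_n)\ge2^{-m}/2$ and $|g_n(z)|\le4\cdot2^m\kappa_n\le4\cdot2^{m-n}$; these terms sum to at most $1$. At $z=0$ we have $|g_n(0)|\le4c_n$ for every $n$, as in the case $n\le m-3$.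

\emph{Step 5: where to stop.} The series $\sum c_n$ may diverge, so we cannot use all scales. But once the $c_n$ add up to $1$, the scales already used produce as much of $a_2$ as all smaller scales could. Precisely, suppose some partial sum of $\sum_{n\ge n_1}c_n$ is at least $1$, and let $N$ be minimal with $\sum_{n\le N}c_n\ge1$. Then $\sum_{n\le N}c_n\le2$, and
\[
\sum_{n>N}4^{-n}c_n\le4^{-N}\le4^{-N}\sum_{n\le N}c_n\le\sum_{n\le N}4^{-n}c_n .
\]
If all partial sums are less than $1$, choose any $N$ with $\sum_{n\le N}4^{-n}c_n\ge\frac12\sum_n4^{-n}c_n$. In both cases $\sum_{n\le N}c_n\le2$ and $\sum_{n\le N}4^{-n}c_n\ge\frac12\sum_n4^{-n}c_n$. By \eqref{eq:norm} and \eqref{eq:closure}, the finite sum $g=\frac1{14}\sum_{n_1\le n\le N}g_n$ lies in $\mathcal B(K)$, and by Step 3 and \eqref{eq:a2upper}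
\[
a_2(g,0)\ge\frac1{112\,C_5}\sum_{n\ge n_1}4^{-n}c_n\ge c\,|a_2(f,0)|
\]
for every $f\in\mathcal A(K)$.
\end{proof}

This completes the proof of Proposition~\ref{prop:match}, and with it the proof of Theorem~\ref{thm:main}.

\section{Approximants analytic near $E$}\label{sec:analytic}

In Example~\ref{ex:countable} the approximant was analytic, not merely continuous, near $E$. The term $\alpha(K\cap E)$ in \eqref{eq:upper} is the only part of the estimate that calls for continuous test functions with singularities on $E$. When it vanishes, the proof gives more.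

\begin{theorem}\label{thm:analytic}
Let $U$ be open and $E$ a $G_\delta$ set with $\alpha(E\setminus U)=0$. If $f$ is a bounded Borel function, analytic on $U$ and continuous at each point of $E$, then for each $\epsilon>0$ there is a bounded Borel function $g$, analytic on $U$ and on a neighborhood of $E$, with $\|f-g\|<\epsilon$.
\end{theorem}

The hypothesis holds, for instance, if $E\setminus U$ has $\sigma$-finite length, by Besicovitch's theorem.

\begin{proof}
Let $\mathcal B'(K)$ be the class of functions in $\mathcal A(K)$ that are analytic on some open set containing $E$, and let $\kappa_{\mathcal B'}(K)=\sup_{\mathcal B'(K)}|a_1|$. Call a compact set $K$ \emph{thin} if $\alpha(K\cap E)=0$. Compact subsets of thin sets are thin, and thinness is preserved when $K$ and $E$ are translated together.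

For thin $K$, \eqref{eq:upper} gives $\kappa_{\mathcal A}(K)\le C\gamma(K\setminus E)$. The functions $h_1$ in the proof of \eqref{eq:lower} are analytic on $\mathbb C\setminus L\supset E$, so they lie in $\mathcal B'(K)$ and $\gamma(K\setminus E)\le2\kappa_{\mathcal B'}(K)$. Hence
\begin{equation}\label{eq:thin}
\kappa_{\mathcal A}(K)\le C\kappa_{\mathcal B'}(K)\qquad\text{for thin }K.
\end{equation}
The class $\mathcal B'(K)$ is contained in $\mathcal A(K)$, increases with $K$, and satisfies \eqref{eq:closure}. Lemma~\ref{lem:F}(a) holds for it, since $(z-w)h-a_1(h)$ is analytic wherever $h$ is. In Section~\ref{sec:second} the class $\mathcal B$ entered only through these properties and through the inequality $\kappa_{\mathcal A}\le C_5\kappa_{\mathcal B}$ for $K$ and for its compact subsets $K_n$. With \eqref{eq:thin} in its place, Propositions~\ref{prop:second} and~\ref{prop:match} hold for thin $K$ with $\mathcal B'$ instead of $\mathcal B$.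

Now run Section~\ref{sec:main} with the present $E$, which is a $G_\delta$ set of points of continuity of $f$. The sets $F_k=D_k\setminus U$ are thin because $F_k\cap E\subset E\setminus U$. So we may take $g_k\in C\omega\mathcal B'(F_k)$, analytic on open sets $V_k\supset E$. The bound on $\|f-g\|$ and the analyticity of $g$ on $U$ are unchanged, and in \eqref{eq:glocal} all three terms are now analytic on $\Delta\cap\bigcap_{k\in I}V_k$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Analytic capacity and approximation problems},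
\texttt{http://www.ams.org/journals/tran/1972-171-00/}\allowbreak\texttt{S0002-9947-1972-0350009-9/}\allowbreak\texttt{S0002-9947-1972-0350009-9.pdf}

\bibitem{NTV}
F. Nazarov, S. Treil, A. Volberg,
\emph{Weak type estimates and Cotlar inequalities for Calder\'on--Zygmund operators on nonhomogeneous spaces},
IMRN 1998.

\bibitem{Tolsa02}
X. Tolsa,
\emph{On the analytic capacity $\gamma_+$},
Indiana Univ. Math. J. 51 (2002).

\bibitem{Tolsa03}
X. Tolsa,
\emph{Painlev\'e's problem and the semiadditivity of analytic capacity},
Acta Math. 190 (2003).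

\bibitem{Tolsa04}
X. Tolsa,
\emph{The semiadditivity of continuous analytic capacity and the inner boundary conjecture},
Amer. J. Math. 126 (2004).

\end{thebibliography}
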